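\title{Bounded second derivatives for semilinear parabolic equations with H\"older coefficients}

\begin{abstract}
We consider bounded solutions of $\sum a_{ij}D_{ij}u-\partial_tu=f(x,t,u)$ with uniformly elliptic H\"older coefficients. The nonlinearity $f$ is bounded, H\"older continuous in $(x,t)$, and satisfies only the one-sided condition $f'_u\ge -c_0$ in $u$; in particular it may jump upward. We prove that $D^2u$ and $\partial_tu$ are bounded in the interior, with a bound that depends only on these data, for strong and for viscosity solutions. At each scale, $u$ is compared with a solution of a constant-coefficient autonomous problem. For that problem a Gaussian mean of $|\partial_tv|$ and the parabolic Alt--Caffarelli--Friedman functional of $(D_ev)^\pm$ are almost monotone, and all errors are positive powers of the scale.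
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the result}

For $X=(x,t)\in\mathbb R^n\times\mathbb R$ and $r>0$ let $Q_r(X)=B_r(x)\times(t-r^2,t+r^2)$ and $Q_r=Q_r(0)$. H\"older continuity always refers to the parabolic distance $d(X,Y)=|x-y|+|t-s|^{1/2}$ between $X=(x,t)$ and $Y=(y,s)$, and $|X|=d(X,0)$. We study the equation
\begin{equation}\label{eq:main}
Lu:=\sum_{i,j}a_{ij}(x,t)D_{ij}u-\partial_tu=f(x,t,u)\qquad\text{in }Q_1
\end{equation}
under the following hypotheses, in which $\alpha\in(0,1)$, $0<\lambda\le\Lambda$, $M$, $c_0$ and $c_1$ are fixed.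
\begin{enumerate}
\item[(H1)] The matrix $a=(a_{ij})$ is symmetric, $\lambda|\xi|^2\le\sum a_{ij}\xi_i\xi_j\le\Lambda|\xi|^2$, and the $C^\alpha$ norms of the $a_{ij}$ on $Q_1$ are at most $c_1$.
\item[(H2)] The solution is bounded, $\|u\|_{L^\infty(Q_1)}=M$.
\item[(H3)] For each $X$ the function $s\mapsto f(X,s)+c_0s$ is nondecreasing. (If $f$ is differentiable in $s$, this says $\partial_sf\ge-c_0$.)
\item[(H4)] For $|s|\le M$ and $X,Y\in Q_1$ we have $|f(X,s)|\le c_1$ and $|f(X,s)-f(Y,s)|\le c_1d(X,Y)^\alpha$.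
\end{enumerate}
The question is whether $D^2u$ and $\partial_tu$ are bounded in $Q_{1/2}$ in terms of these data alone. That they are is Conjecture~2.2 of \cite{narrative}, where the bound is to depend on $\|u\|_\infty$, $c_0$, $c_1$ and the dimension. The constant $c_1$ is not defined there; we read it as in (H1) and (H4), and we allow dependence on $\alpha,\lambda,\Lambda$. The conjecture extends a known result for the heat operator. If $u\in W^{2,p}_x\cap W^{1,p}(Q_1)$, $p\ge n+1$, solves $\Delta u-\partial_tu=f(u)$ with $f'\ge-C$ and $f$ bounded on the range of $u$, then $\sup_{Q_{1/2}}|\partial_tu|\le C''\|\partial_tu\|_{L^p(Q_1)}$, and $|D_eu(x,s)-D_eu(Z)|\le C''|x-z|$ at points $Z=(z,s)\in Q_{1/2}$ for every unit vector $e\perp\nabla u(Z)$.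

Since $f$ may be discontinuous in $s$, we must say what a solution is. We may assume $c_0\ge0$, because (H3) with a negative constant implies (H3) with $c_0=0$. Only the values $|s|\le M$ matter, and we put $f(X,s)=f(X,M)$ for $s>M$ and $f(X,s)=f(X,-M)$ for $s<-M$; then (H3) and (H4) hold for all $s\in\mathbb R$. By (H3) the one-sided limits $f(X,s\pm)$ exist, $f(X,s-)\le f(X,s)\le f(X,s+)$, and
\begin{equation}\label{eq:onesided}
f(X,s-)-f(X,s'+)\ge-c_0(s-s')\qquad\text{whenever }s>s',
\end{equation}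
because a nondecreasing function $m$ satisfies $m(s-)\ge m(s'+)$ for $s>s'$. Moreover $f(\cdot,\cdot-)$ is lower semicontinuous and $f(\cdot,\cdot+)$ is upper semicontinuous in $(X,s)$. Indeed, with $m=f+c_0s$, if $(Y,\tau)\to(X,s)$ and $s'<s$, then eventually $m(Y,\tau-)\ge m(Y,s')\to m(X,s')$; let $s'\uparrow s$. The other case is symmetric.

We write $W^{2,1}_p$ for the space of functions with $u,\nabla u,D^2u,\partial_tu\in L^p$, where $\nabla$ and $D^2$ are spatial, and $C^{2,1}$ for the functions with $u,\nabla u,D^2u,\partial_tu$ continuous.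

\begin{definition}\label{def:sol}
A function $u$ with $|u|\le M$ is a \emph{solution} of \eqref{eq:main} if one of the following holds.
\begin{enumerate}
\item[(S)] $u\in W^{2,1}_{q,\mathrm{loc}}(Q_1)$ for some $q>1$, and $f(X,u(X)-)\le Lu(X)\le f(X,u(X)+)$ for a.e.\ $X$.
\item[(V)] $u\in C(Q_1)$; whenever $\varphi\in C^{2,1}$ touches $u$ from above at $X$ in a full neighborhood of $X$, then $L\varphi(X)\ge f(X,u(X)-)$; and whenever it touches from below, then $L\varphi(X)\le f(X,u(X)+)$.
\end{enumerate}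
\end{definition}

Class (S) contains the strong solutions, for which $Lu=f(X,u)$ a.e.; this is the meaning of a weak solution of an equation in nondivergence form. For continuous $f$, (V) is the usual notion of viscosity solution. A definition that tests only on $\{t\le t_X\}$ admits more test functions, so its solutions satisfy (V). Allowing the whole interval $[f(X,s-),f(X,s+)]$ at a jump makes the notion stable under uniform limits, which we use twice below.

\begin{theorem}\label{thm:main}
Assume \emph{(H1)--(H4)} and let $u$ be a solution of \eqref{eq:main} in the sense of Definition~\ref{def:sol}. Then $D^2u,\partial_tu\in L^\infty(Q_{1/2})$ and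
\[
\|D^2u\|_{L^\infty(Q_{1/2})}+\|\partial_tu\|_{L^\infty(Q_{1/2})}\le C(M,c_0,c_1,n,\alpha,\lambda,\Lambda).
\]
\end{theorem}

Thus the conjecture is true. A constant is \emph{universal} if it depends only on $M,c_0,c_1,n,\alpha,\lambda,\Lambda$. The letter $C$ denotes universal constants, and subscripts show further dependence.

\subsection{What the hypotheses allow}

The right side of \eqref{eq:main} is bounded, so linear theory gives $D^2u,\partial_tu\in L^p_{\mathrm{loc}}$ for every finite $p$. If $f$ were also H\"older continuous in $s$, the right side would be H\"older continuous and the Schauder estimates would apply, with a constant depending on the modulus of $f$ in $s$. Theorem~\ref{thm:main} says that for $p=\infty$ no upper bound on the growth of $f$ in $s$ is needed. Two examples locate the statement.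

\begin{example}[The conclusion cannot be improved to continuity]\label{ex:obstacle}
Let $a=I$ and $f=\mathbf 1_{\{s>0\}}$, so that $c_0=0$. Both $u=\frac12(x_1^+)^2$ and $u=\max(-t,0)$ satisfy $\Delta u-\partial_tu=\mathbf 1_{\{u>0\}}$ a.e. In the first case $D_{11}u$ jumps, in the second $\partial_tu$ does.
\end{example}

\begin{example}[Continuity in $X$ is not enough]\label{ex:log}
Let $n=2$, $\phi(s)=(1-s)^{1/2}$ and $u(x)=x_1x_2\,\phi(\log|x|)$ on $B_1$. Then $\Delta u=x_1x_2|x|^{-2}(4\phi'+\phi'')$ and $D_{12}u=\phi+O(|\phi'|+|\phi''|)$, with $\phi,\phi',\phi''$ evaluated at $\log|x|$. As $x\to0$ we have $\phi\to\infty$ and $\phi',\phi''\to0$. So $u$ solves $\Delta u-\partial_tu=f(x)$ with $f$ continuous, and $D^2u$ is unbounded. Near the origin the same $u$ solves $\sum a_{ij}D_{ij}u=0$ with $a_{11}=a_{22}=1$ and $a_{12}=a_{21}=-\Delta u/(2D_{12}u)$, which is continuous and vanishes at $0$; a dilation moves this example to $B_1$.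
\end{example}

\subsection{The method}

The reason to expect the theorem is that differentiating $\Delta u-\partial_tu=f(u)$ produces the term $f'(u)D_eu$, whose unbounded part has a favorable sign. Section~\ref{sec:model} shows how this sign leads to two monotone quantities, one controlling $\partial_tu$ and one controlling $D^2u$. With H\"older coefficients the equation cannot be differentiated, so one has to freeze the coefficients and perturb. The classical perturbation argument does not apply either. It rests on the fact that solutions of the frozen problem approach a polynomial at a geometric rate, whereas the solution $\frac12(x_1^+)^2$ of Example~\ref{ex:obstacle} looks the same at every scale.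

What can be propagated from scale to scale is monotonicity. At scale $r$ we solve the frozen problem on a cylinder of size $\rho=r^{1-\sigma}$, slightly larger than $r$, with the boundary values of $u$. The solution $v$ is close to $u$ in $W^{2,1}_p$ (Section~\ref{sec:frozen}). We use $v$ for a single dyadic step, from $2r$ to $r$, transfer the inequality back to $u$, and discard $v$. Every error is a positive power of $r$, so the errors are summable over dyadic scales. At almost every point the limits of the two quantities as $r\to0$ control $|\partial_tu|$ (Section~\ref{sec:time}) and $|D^2u\,e|$ for $e\perp\nabla u$ (Section~\ref{sec:space}), and the equation gives the one remaining second derivative. The monotonicity of the second quantity rests on an eigenvalue inequality in Gauss space, for which Section~\ref{sec:eigen} contains a proof.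

Hypothesis (H3) enters only through \eqref{eq:onesided}, in Lemmas~\ref{lem:compare} and~\ref{lem:sub}. The H\"older continuity in $X$ makes the errors in Lemma~\ref{lem:compare} powers of the scale; for $a$ it is also used in the linear theory of Section~\ref{sec:linear}.

\section{Two monotone quantities in the model case}\label{sec:model}

Let
\[
\Gamma(x,t)=(4\pi|t|)^{-n/2}e^{-|x|^2/(4|t|)},\qquad t<0,
\]
be the backward heat kernel. It satisfies $(\Delta+\partial_t)\Gamma=0$, and $\Gamma(\cdot,-\tau)$ is the Gaussian probability density with covariance $2\tau I$. If $0<s<\tau$ and $k$ is smooth on $\mathbb R^n\times[-\tau,-s]$, with derivatives of polynomial growth, then integration by parts gives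
\begin{equation}\label{eq:green}
\int k\,\Gamma\,dx\Big|_{t=-\tau}-\int k\,\Gamma\,dx\Big|_{t=-s}=\int_{-\tau}^{-s}\!\!\int\Gamma\,(\Delta-\partial_t)k\,dx\,dt .
\end{equation}
A function $k\in L^1_{\mathrm{loc}}$ is \emph{subcaloric} if $(\Delta-\partial_t)k\ge0$ in the sense of distributions, that is, $\iint k(\Delta\varphi+\partial_t\varphi)\ge0$ for all $0\le\varphi\in C_c^\infty$.

In this section, which serves only as motivation apart from \eqref{eq:green}, we argue formally. Let $u$ solve $\Delta u-\partial_tu=H(u)$ in $\mathbb R^n\times(-1,0]$ with $H'\ge0$. Then $z=\partial_tu$ and $z=D_eu$ satisfy $(\Delta-\partial_t)z=H'(u)z$. The right side has the sign of $z$, so $z^+$ and $z^-$ are subcaloric, however large $H'$ is.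

\emph{The time derivative.} By \eqref{eq:green} the Gaussian mean $\int|u_t|\Gamma\,dx|_{t=-\tau}$ is nondecreasing in $\tau$. It tends to $|u_t(0)|$ as $\tau\to0$, and its average over $\tau\sim1$ is controlled by an $L^p$ norm of $u_t$.

\emph{The second derivatives.} The same argument bounds $D_eu$, one derivative too few. For a subcaloric $W\ge0$ consider instead the energy $J(\tau)=\int_{-\tau}^0\int|\nabla W|^2\Gamma$. Since $(\Delta-\partial_t)W^2\ge2|\nabla W|^2$, identity \eqref{eq:green} gives $2J(\tau)\le\int W^2\Gamma|_{t=-\tau}$. If $W(\cdot,-\tau)$ vanishes outside a set $\Omega$, a Poincar\'e inequality in Gauss space bounds $\int W^2\Gamma$ by $2\tau\mu^{-1}\int|\nabla W|^2\Gamma=2\tau\mu^{-1}J'(\tau)$, where $\mu$ is the first Gaussian Dirichlet eigenvalue of $\Omega/\sqrt{2\tau}$. Hence $\tau J'\ge\mu J$. For two functions $W_1,W_2$ with disjoint positivity sets the eigenvalues satisfy $\mu_1+\mu_2\ge2$ (Proposition~\ref{prop:eigen}), so that $\tau(J_1J_2)'\ge2J_1J_2$, and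 the parabolic Alt--Caffarelli--Friedman functional
\[
\Phi(r)=r^{-4}J_1(r^2)J_2(r^2)
\]
is nondecreasing. Two computations by hand show what $\Phi$ measures and why two phases are needed.

\begin{example}[Linear functions]\label{ex:linear}
Let $W_{1,2}=(\xi\cdot x)^\pm$. Each half-space carries half of the Gaussian mass, so $J_i(\tau)=\frac12|\xi|^2\tau$ and $\Phi(r)=\frac14|\xi|^4$ for all $r$.
\end{example}

\begin{example}[Complementary sectors]\label{ex:sectors}
Let $n=2$, with polar coordinates $(\varrho,\theta)$, and let $s,s'>\frac12$ satisfy $\frac1s+\frac1{s'}=2$. Put $W_1=\varrho^s\cos(s\theta)$ for $|\theta|<\frac\pi{2s}$ and $W_2=\varrho^{s'}\cos(s'(\pi-|\theta|))$ in the complementary sector, each extended by zero. Both are continuous, nonnegative, and harmonic where positive, hence subharmonic. Since $|\nabla W_1|=s\varrho^{s-1}$ in its sector, scaling gives $J_1(\tau)=c\tau^s$, and in the same way $J_2(\tau)=c'\tau^{s'}$. If $s<1$, then $r^{-2}J_1(r^2)\to\infty$ as $r\to0$: the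 energy of one phase cannot be controlled. But $\Phi(r)=cc'r^{2(s+s'-2)}$ and $s+s'=\frac12(s+s')(\frac1s+\frac1{s'})\ge2$, with equality only for two half-planes. A phase that occupies more than half of the space leaves less than half for the other.
\end{example}

Take now $W_{1,2}=(D_eu)^\pm$ with $e\perp\nabla u(0)$. Then $D_eu(0)=0$, so near the origin $D_eu$ looks like $\xi\cdot x$ with $\xi=D^2u(0)e$, and $\frac14|\xi|^4=\Phi(0+)\le\Phi(r)$ for $r\sim1$. If $D_eu(0)\ne0$, one phase is absent near the origin and $\Phi$ carries no information. This is why only directions orthogonal to the gradient can be treated in this way.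

\section{Linear theory and reduction to a point}\label{sec:linear}

\subsection{Standard facts}

Let $Q^-_\rho=B_\rho\times(-\rho^2,0]$. The parabolic boundary $\partial_pQ'$ of a cylinder $Q'=B\times(t_0,t_1)$, with $B$ a ball, consists of $\partial B\times[t_0,t_1]$ and $\overline B\times\{t_0\}$. We use the following facts of the linear theory, for which we refer to Ladyzhenskaya--Solonnikov--Ural'tseva and to Lieberman. In (F1) and (F2) the coefficients are uniformly elliptic and continuous on the closed cylinder, and the constants depend on $n,p,\lambda,\Lambda$, the cylinders, and the modulus of continuity of $a$.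
\begin{enumerate}
\item[(F1)] Let $1<p<\infty$, $p\ne\frac32$. For $F\in L^p(Q')$ there is a unique $w\in W^{2,1}_p(Q')$ with $Lw=F$ and $w=0$ on $\partial_pQ'$, and $\|w\|_{W^{2,1}_p}\le C\|F\|_{L^p}$.
\item[(F2)] If $\theta<\theta'$ and $w\in W^{2,1}_p(Q_{\theta'})$, then $\|w\|_{W^{2,1}_p(Q_\theta)}\le C(\|Lw\|_{L^p(Q_{\theta'})}+\|w\|_{L^p(Q_{\theta'})})$.
\item[(F3)] If $w\in W^{2,1}_p(Q')$ with $p>n+2$, then $w$ and $\nabla w$ are H\"older continuous on $\overline{Q'}$ with exponent $1-\frac{n+2}p$, with norms at most $C\|w\|_{W^{2,1}_p}$. Hence a bounded sequence in $W^{2,1}_p(Q')$ has a subsequence along which $w_k$ and $\nabla w_k$ converge uniformly. If $w\in W^{2,1}_q(Q')$ with $q<n+2$, then $\nabla w\in L^{q^*}$, where $\frac1{q^*}=\frac1q-\frac1{n+2}$.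
\item[(F4)] If $a$ is locally H\"older, $w\in W^{2,1}_{p,\mathrm{loc}}$ with $p>n+2$, and $Lw$ is locally H\"older, then $w\in C^{2,1}$.
\end{enumerate}
We also use that a Sobolev function $z$ has $\nabla z^+=\mathbf 1_{\{z>0\}}\nabla z$ a.e.\ and $\nabla z=0$ a.e.\ on each level set.

It is convenient to work with normalized norms on backward cylinders,
\[
\|F\|_{p,\rho}=\Big(\frac1{|Q^-_\rho|}\int_{Q^-_\rho}|F|^p\Big)^{1/p}.
\]
They are nondecreasing in $p$, and $\|F\|_{p,\rho/2}\le2^{(n+2)/p}\|F\|_{p,\rho}$. Applying (F1) and (F3) to $R^{-2}w(Rx,R^2t)$ on $Q_1^-$, we obtain: if $p>n+2$, $w\in W^{2,1}_p(Q^-_R)$ and $w=0$ on $\partial_pQ^-_R$, then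
\begin{equation}\label{eq:scaled}
\|D^2w\|_{p,R}+\|w_t\|_{p,R}+R^{-1}\sup_{Q^-_R}|\nabla w|+R^{-2}\sup_{Q^-_R}|w|\le C_{n,p}\|\Delta w-w_t\|_{p,R}.
\end{equation}

\begin{lemma}\label{lem:fixed}
Let $a$ be continuous on $\overline{Q'}$, let $F$ be bounded and continuous on $\overline{Q'}\times\mathbb R$, and let $\varphi\in W^{2,1}_p(Q')$ for all $p<\infty$. Then there is $w$, in $W^{2,1}_p(Q')$ for all $p<\infty$, with $Lw=F(X,w)$ and $w=\varphi$ on $\partial_pQ'$. The norm $\|w\|_{W^{2,1}_p}$ depends on $F$ only through $\sup|F|$.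
\end{lemma}

\begin{proof}
For $y\in C(\overline{Q'})$ let $Sy=\varphi+w_0$, where $w_0$ solves $Lw_0=F(X,y)-L\varphi$ with zero data. By (F1), $w_0$ does not depend on $p$ and is bounded in each $W^{2,1}_p$ in terms of $\sup|F|$ and $\varphi$. So by (F3) the range of $S$ is relatively compact in $C(\overline{Q'})$. If $y_j\to y$ uniformly, then $F(X,y_j)\to F(X,y)$ in $L^p$ by dominated convergence, so $S$ is continuous. By Schauder's theorem, a continuous map of a Banach space into a compact subset of itself has a fixed point.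
\end{proof}

\subsection{All solutions are strong}

\begin{lemma}\label{lem:strong}
Every solution in the sense of Definition~\ref{def:sol} satisfies \emph{(S)} with every $q<\infty$. Moreover $g:=Lu$ satisfies $|g|\le c_1$ a.e., and $\|u\|_{W^{2,1}_p(Q_{7/8})}\le C_p$ for all $p<\infty$.
\end{lemma}

\begin{proof}
Once the first statement is known, $|g|\le c_1$ follows from (H4) and the norm bound from (F2).

\emph{Case} (S). Lower $q$ so that none of the numbers $\frac1q-\frac j{n+2}$, $j\ge0$, equals $0$ or $\frac23$. Let $\theta<1$ and $\zeta\in C_c^\infty(Q_\theta)$. Then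
\[
L(\zeta u)=\zeta g+2\sum a_{ij}D_i\zeta D_ju+uL\zeta ,
\]
and the first and last terms are bounded. If $q<n+2$, the right side lies in $L^{q^*}$ by (F3). The solution in $W^{2,1}_{q^*}(Q_\theta)$ with this right side and zero data equals $\zeta u$, by uniqueness in $W^{2,1}_q$. So $u\in W^{2,1}_{q^*,\mathrm{loc}}(Q_1)$. After finitely many steps the exponent exceeds $n+2$. Then $\nabla u$ is locally bounded, $L(\zeta u)$ is bounded, and the same argument gives every $p<\infty$.

\emph{Case} (V). We construct strong solutions of penalized problems whose right sides are trapped between approximations of the two bounds in (S), and show that the penalty forces them to converge to $u$. Fix $\theta<1$ and $Q'=Q_\theta$. The function $G_*(X)=f(X,u(X)-)$ is lower semicontinuous, $G^*(X)=f(X,u(X)+)$ is upper semicontinuous, and $-c_1\le G_*\le G^*\le c_1$. The functions $g_k(X)=\inf_{Y\in\overline{Q'}}(G_*(Y)+k\|X-Y\|)$ and $h_k(X)=\sup_{Y\in\overline{Q'}}(G^*(Y)-k\|X-Y\|)$, with $\|\cdot\|$ the Euclidean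 norm, are Lipschitz and bounded by $c_1$, and $g_k\uparrow G_*$, $h_k\downarrow G^*$ on $\overline{Q'}$. Choose smooth $\tilde u_k$ with $|\tilde u_k-u|\le1/k$ on $\overline{Q'}$ and let
\[
F_k(X,s)=\max\big\{g_k(X),\ \min\{h_k(X),\,k(s-\tilde u_k(X))\}\big\}.
\]
Then $F_k$ is Lipschitz, $g_k\le F_k\le h_k$, and $F_k=g_k$ where $k(s-\tilde u_k)<-c_1$, $F_k=h_k$ where $k(s-\tilde u_k)>c_1$. Let $w_k$ be given by Lemma~\ref{lem:fixed} with $F=F_k$ and $\varphi=\tilde u_k$. Since $F_k(X,w_k)$ is H\"older, $w_k\in C^{2,1}(Q')\cap C(\overline{Q'})$ by (F4).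

We claim that $|u-w_k|\le(c_1+2)/k$ in $Q'$. Suppose $u-w_k$ exceeds $(c_1+2)/k$ somewhere. For small $\epsilon>0$ the function $u-w_k-\epsilon/(\theta^2-t)$ still does. It is at most $1/k$ on $\partial_pQ'$ and tends to $-\infty$ as $t\uparrow\theta^2$, so it attains its maximum at a point $X$ of the open cylinder $Q'$. There $k(w_k-\tilde u_k)<-c_1-1$, so $Lw_k(X)=g_k(X)$. The function $\varphi=w_k+\epsilon/(\theta^2-t)+\mathrm{const}$ touches $u$ from above at $X$, and $L\varphi=Lw_k-\epsilon/(\theta^2-t)^2$. Hence $G_*(X)\le L\varphi(X)<g_k(X)\le G_*(X)$, a contradiction. If $u-w_k$ falls below $-(c_1+2)/k$, then $u-w_k+\epsilon/(\theta^2-t)$ has such a value at an interior minimum $X$. There $k(w_k-\tilde u_k)>c_1+1$, so $Lw_k(X)=h_k(X)$; the function $\varphi=w_k-\epsilon/(\theta^2-t)+\mathrm{const}$ touches $u$ from below, and $G^*(X)\ge L\varphi(X)>h_k(X)\ge G^*(X)$, again a contradiction.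

So $w_k\to u$ uniformly. Since $|Lw_k|\le c_1$, (F2) bounds $w_k$ in $W^{2,1}_{p,\mathrm{loc}}(Q')$. Therefore $u\in W^{2,1}_{p,\mathrm{loc}}(Q')$ and $Lw_k\rightharpoonup Lu$ weakly in $L^p_{\mathrm{loc}}$. For $j\le k$ we have $g_j\le Lw_k\le h_j$, and these inequalities survive weak limits. Thus $g_j\le Lu\le h_j$ a.e.; let $j\to\infty$.
\end{proof}

\subsection{Normalization at a Lebesgue point}

As Example~\ref{ex:obstacle} shows, $D^2u$ and $u_t$ need not have values at every point, so we work at Lebesgue points. Put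
\[
\bar p=2(n+2).
\]
Call $Z\in Q_{1/2}$ \emph{good} if there are values $D^2u(Z)$ and $u_t(Z)$ such that the averages of $|D^2u-D^2u(Z)|^{\bar p}$ and $|u_t-u_t(Z)|^{\bar p}$ over $Q_r(Z)$ tend to $0$ as $r\to0$. The cylinders $Q_r(Z)$ are the balls of the metric $\max(|x-y|,|t-s|^{1/2})$, for which Lebesgue measure is doubling, so by the Lebesgue differentiation theorem almost every $Z$ is good, with the values of the functions themselves. Since $a$ is continuous, the averages of $g$ over $Q_r(Z)$ tend to $g(Z):=\sum a_{ij}(Z)D_{ij}u(Z)-u_t(Z)$, and so $|g(Z)|\le c_1$.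

Fix a good point $Z=(z,t_Z)$ and let $A=a(Z)^{1/2}$. Replace $u(x,t)$ by $u(z+Ax,t_Z+t)$, replace $a$ by $A^{-1}a(z+Ax,t_Z+t)A^{-1}$, and replace $f(x,t,s)$ and $g$ by their values at $(z+Ax,t_Z+t)$. The Hessian becomes $A\,D^2u\,A$, so $g=Lu$ and the inequalities in (S) persist, as do \eqref{eq:onesided} and $|f|,|g|\le c_1$. Choose a universal $R_0\le\frac18$ such that the change of variables maps $Q^-_{2R_0}$ into $Q_{7/8}$. On $Q^-_{2R_0}$ we then have
\begin{equation}\label{eq:normal}
a(0)=I,\quad|a(X)-I|\le C|X|^\alpha,\quad|f(X,s\pm)-f(0,s\pm)|\le C|X|^\alpha,\quad\|u\|_{W^{2,1}_p(Q^-_{2R_0})}\le C_p .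
\end{equation}
The image of $Q^-_r$ is contained in $Q_{Cr}(Z)$ and occupies a universal fraction of it, so
\begin{equation}\label{eq:lebesgue}
\|D^2u-D^2u(0)\|_{\bar p,r}+\|u_t-u_t(0)\|_{\bar p,r}\to0\quad(r\to0),\qquad|\Delta u(0)-u_t(0)|\le c_1 .
\end{equation}
No rate is available in \eqref{eq:lebesgue}. What is universal is the following almost-boundedness: for $p<\infty$, $\kappa\in(0,1)$, $0<\rho\le2R_0$ and $X\in Q^-_{2R_0}$,
\begin{equation}\label{eq:almost}
\|D^2u\|_{p,\rho}+\|u_t\|_{p,\rho}\le C_{p,\kappa}\rho^{-\kappa},\qquad|\nabla u(X)-\nabla u(0)|\le C_\kappa|X|^{1-\kappa}.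
\end{equation}
To see this take $P\ge p$ with $(n+2)/P\le\kappa$. Then $\|F\|_{p,\rho}\le\|F\|_{P,\rho}\le C\rho^{-(n+2)/P}\|F\|_{L^P(Q^-_{2R_0})}$, and the second bound is (F3) with exponent $P$. The task is to remove the factor $\rho^{-\kappa}$ in the limit $\rho\to0$. In this normalized setting we shall prove two statements.

\begin{proposition}\label{prop:time}
$|u_t(0)|\le C$.
\end{proposition}

\begin{proposition}\label{prop:space}
If $n\ge2$ and $e$ is a unit vector with $e\perp\nabla u(0)$, then $|D^2u(0)e|\le C$.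
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:time} and~\ref{prop:space}]
By \eqref{eq:lebesgue} and Proposition~\ref{prop:time}, $|\Delta u(0)|\le C$. If $n=1$ this is the bound for $D^2u(0)$. Let $n\ge2$. If $\nabla u(0)=0$, Proposition~\ref{prop:space} applies to every $e$. Otherwise let $\nu=\nabla u(0)/|\nabla u(0)|$ and let $e_1,\dots,e_{n-1}$ be an orthonormal basis of $\nu^\perp$. In the basis $e_1,\dots,e_{n-1},\nu$ all entries of the symmetric matrix $D^2u(0)$ except $D_{\nu\nu}u(0)$ are bounded by Proposition~\ref{prop:space}, and $D_{\nu\nu}u(0)=\Delta u(0)-\sum_iD_{e_ie_i}u(0)$. In the original variables the Hessian at $Z$ is $A^{-1}D^2u(0)A^{-1}$, with $|A^{-1}|\le\lambda^{-1/2}$. So $|D^2u(Z)|+|u_t(Z)|\le C$ for a.e.\ $Z\in Q_{1/2}$.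
\end{proof}

\section{The frozen problem}\label{sec:frozen}

Let $H(s)=f(0,s)$ and $0<R\le R_0$. We freeze both the coefficients and the dependence of $f$ on $X$, but keep the nonlinearity in $s$. The frozen problem is invariant under translations in $x$ and $t$, which is what replaces differentiation of the equation.

\begin{lemma}\label{lem:exist}
There is $v$, in $W^{2,1}_p(Q^-_R)$ for all $p<\infty$, such that $v=u$ on $\partial_pQ^-_R$ and $\chi:=\Delta v-v_t$ satisfies $H(v-)\le\chi\le H(v+)$ a.e.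
\end{lemma}

\begin{proof}
Let $H_\epsilon$ be the convolution of $H$ with a mollifier supported in $(-\epsilon,\epsilon)$; it is smooth and $|H_\epsilon|\le c_1$. Lemma~\ref{lem:fixed} for the heat operator gives $v_\epsilon$ with $(\Delta-\partial_t)v_\epsilon=H_\epsilon(v_\epsilon)$ and $v_\epsilon=u$ on $\partial_pQ^-_R$, bounded in each $W^{2,1}_p(Q^-_R)$ uniformly in $\epsilon$. Along a subsequence $v_\epsilon\to v$ uniformly and weakly in each $W^{2,1}_p$, so that $H_\epsilon(v_\epsilon)\rightharpoonup\chi$. Since $H_\epsilon(s)\le\sup_{|s'-s|<\epsilon}H(s'+)$ and $H(\cdot+)$ is upper semicontinuous, $\limsup H_\epsilon(v_\epsilon)\le H(v+)$ pointwise. For bounded $\varphi\ge0$, Fatou's lemma gives $\int\chi\varphi=\lim\int H_\epsilon(v_\epsilon)\varphi\le\int H(v+)\varphi$. The lower bound follows in the same way from the lower semicontinuity of $H(\cdot-)$.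
\end{proof}

In the next two proofs $\phi_j$ are smooth convex functions on $\mathbb R$ with $\phi_j=0$ on $(-\infty,0]$, $0\le\phi_j'\le1$, $\phi_j'\to\mathbf 1_{(0,\infty)}$ pointwise, and hence $\phi_j(s)\to s^+$.

To compare $u$ and $v$ in $W^{2,1}_p$ we must show that $q=(\Delta-\partial_t)(u-v)$ is small. It is not small pointwise: if $u$ and $v$ lie on opposite sides of a jump of $H$, then $g-\chi$ is of order one, however close $u$ and $v$ are. But by \eqref{eq:onesided} the large part of $q$ has the sign of $u-v$, while the zero boundary values force $\int\operatorname{sign}(u-v)\,q\le0$. Together these make $q$ small in $L^1$, and interpolation does the rest.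

\begin{lemma}\label{lem:compare}
Let $w=u-v$ and $\beta=\alpha/(4\bar p)$. Then
\begin{equation}\label{eq:close}
\|D^2w\|_{\bar p,R}+\|w_t\|_{\bar p,R}\le CR^\beta,\qquad\sup_{Q^-_R}|\nabla w|\le CR^{1+\beta},
\end{equation}
and $\|D^2v\|_{p,R}+\|v_t\|_{p,R}\le C_{p,\kappa}R^{-\kappa}$ for all $p<\infty$ and $\kappa\in(0,1)$.
\end{lemma}

\begin{proof}
We have $w=0$ on $\partial_pQ^-_R$ and
\[
q:=\Delta w-w_t=g-\chi-\sum(a_{ij}-\delta_{ij})D_{ij}u .
\]
Let $E_0$ be the absolute value of the last sum. By \eqref{eq:normal} and \eqref{eq:almost} with $\kappa=\alpha/2$, $\|E_0\|_{p,R}\le C_pR^{\alpha/2}$. Since $|q|\le2c_1+E_0$, we get $\|q\|_{p,R}\le C_p$ for all $p$, and \eqref{eq:scaled} gives $|w|\le CR^2$.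

\emph{One-sided bounds.} A.e.\ on $\{w>0\}$ we have $u>v$, and by \eqref{eq:normal} and \eqref{eq:onesided}
\[
g-\chi\ge f(X,u-)-H(v+)\ge H(u-)-H(v+)-CR^\alpha\ge-c_0w-CR^\alpha .
\]
A.e.\ on $\{w<0\}$ we have $v>u$, and
\[
\chi-g\ge H(v-)-f(X,u+)\ge H(v-)-H(u+)-CR^\alpha\ge-c_0|w|-CR^\alpha .
\]
A.e.\ on $\{w=0\}$ we have $w_t=0$ and $\nabla w=0$, hence also $D^2w=0$ and $q=0$. As $c_0|w|\le CR^2\le CR^\alpha$, the function $E=CR^\alpha+E_0$ satisfies $\operatorname{sign}(w)q\ge-E$, and therefore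
\begin{equation}\label{eq:sign}
|q|\le\operatorname{sign}(w)\,q+2E\qquad\text{a.e.\ in }Q^-_R .
\end{equation}

\emph{The $L^1$ bound.} The function $\phi_j'(w)$ vanishes on the lateral boundary and $\phi_j(w)$ vanishes at $t=-R^2$. Integrating by parts in $x$ and using $\phi_j'(w)w_t=\partial_t\phi_j(w)$,
\[
\int_{Q^-_R}\phi_j'(w)\,q=-\int_{Q^-_R}\phi_j''(w)|\nabla w|^2-\int_{B_R}\phi_j(w(x,0))\,dx\le0 .
\]
Letting $j\to\infty$ gives $\int_{\{w>0\}}q\le0$. The same argument for $-w$ gives $\int_{\{w<0\}}(-q)\le0$. By \eqref{eq:sign}, $\|q\|_{1,R}\le2\|E\|_{1,R}\le CR^{\alpha/2}$.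

\emph{Interpolation.} Writing $|q|^p=|q|^{1/2}|q|^{p-1/2}$, the Cauchy--Schwarz inequality gives $\|q\|_{p,R}^p\le\|q\|_{1,R}^{1/2}\|q\|_{2p-1,R}^{p-1/2}\le C_pR^{\alpha/4}$. For $p>n+2$, \eqref{eq:scaled} bounds $\|D^2w\|_{p,R}+\|w_t\|_{p,R}+R^{-1}\sup|\nabla w|$ by $C_pR^{\alpha/(4p)}$. The choice $p=\bar p$ is \eqref{eq:close}. The bound for $v=u-w$ follows from this estimate and \eqref{eq:almost} for $p>n+2$, and from monotonicity of the norms for smaller $p$.
\end{proof}

\begin{lemma}\label{lem:sub}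
Let $e$ be a unit vector and let $k$ be one of $(D_ev)^+$, $(D_ev)^-$, $|v_t|$. Then $(\Delta-\partial_t)k\ge-c_0k$ in the sense of distributions in $B_R\times(-R^2,0)$, and $e^{-c_0t}k$ is subcaloric there.
\end{lemma}

\begin{proof}
Let $Y=(e,0)$ or $Y=(0,-1)$, let $h>0$, and put $z_h(X)=(v(X+hY)-v(X))/h$ where this is defined. For a.e.\ $X$ the inequalities of Lemma~\ref{lem:exist} hold at both $X$ and $X'=X+hY$. On $\{z_h>0\}$, \eqref{eq:onesided} gives
\[
h(\Delta-\partial_t)z_h=\chi(X')-\chi(X)\ge H(v(X')-)-H(v(X)+)\ge-c_0hz_h ,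
\]
and on $\{z_h<0\}$
\[
h(\Delta-\partial_t)(-z_h)=\chi(X)-\chi(X')\ge H(v(X)-)-H(v(X')+)\ge-c_0h(-z_h).
\]
For $z=\pm z_h\in W^{2,1}_{p,\mathrm{loc}}$, $p>n+2$, the chain rule gives a.e.
\[
(\Delta-\partial_t)\phi_j(z)=\phi_j'(z)(\Delta-\partial_t)z+\phi_j''(z)|\nabla z|^2\ge-c_0z^+,
\]
since $\phi_j'(z)=0$ where $z\le0$. Letting $j\to\infty$, $(\Delta-\partial_t)z_h^\pm\ge-c_0z_h^\pm$ in distributions. As $h\to0$, $z_h\to D_ev$ locally uniformly for $Y=(e,0)$, and $z_h\to-v_t$ in $L^p_{\mathrm{loc}}$ for $Y=(0,-1)$; in the second case add the two inequalities. Finally $(\Delta-\partial_t)(e^{-c_0t}k)=e^{-c_0t}[(\Delta-\partial_t)k+c_0k]$.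
\end{proof}

\section{Two scales, and the time derivative}\label{sec:time}

\subsection{Choice of scales}

The monotone quantities of Section~\ref{sec:model} are integrals over all of $\mathbb R^n$, while $v$ lives on $Q^-_R$ and must be cut off. For $|t|\lesssim r^2$ the kernel $\Gamma$ is concentrated in $|x|\lesssim r$. If $R$ were comparable to $r$, the cutoff would cause an error of the same order as the quantity itself. If $R$ were fixed, \eqref{eq:close} would say nothing at scales $r\ll R$. We take $R=r^{1-\sigma}$: the cutoff errors are then smaller than any power of $r$, and the passage from scale $R$ to scale $r$ costs a power $r^{-O(\sigma)}$ that the gain $R^\beta$ absorbs. Fix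
\[
\sigma=\frac\beta{16\bar p},\qquad\text{so that}\qquad\frac\beta{\bar p}=16\sigma,\qquad(n+2)\sigma=\frac\beta{32},
\]
and a universal $r_0\in(0,1)$, to be decreased once in Lemma~\ref{lem:mono}, such that for $0<r\le r_0$
\[
\rho:=r^{1-\sigma}\le R_0,\qquad4r\le\rho .
\]
For each such $r$, let $v$ be the function of Lemma~\ref{lem:exist} with $R=\rho$, and $w=u-v$. By \eqref{eq:almost} and Lemma~\ref{lem:compare} with $\kappa=\sigma$,
\begin{equation}\label{eq:apriori}
\|D^2u\|_{p,\rho}+\|D^2v\|_{p,\rho}+\|v_t\|_{p,\rho}\le C_p\rho^{-\sigma},\qquad\sup_{Q^-_\rho}|\nabla v|+\int_{Q^-_\rho}\big(|D^2v|^2+|v_t|\big)\le C .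
\end{equation}
Let $\psi\in C_c^\infty(B_\rho)$ satisfy $0\le\psi\le1$, $\psi=1$ on $B_{\rho/2}$, $|\nabla\psi|\le C\rho^{-1}$, $|D^2\psi|\le C\rho^{-2}$. For every $N$,
\begin{equation}\label{eq:tail}
\Gamma+|\nabla\Gamma|\le C_Nr^N\qquad\text{for }|x|\ge\rho/2,\ -4r^2\le t<0 .
\end{equation}
Indeed, with $y=|x|^2/|t|$ we have $\Gamma=(4\pi)^{-n/2}|x|^{-n}y^{n/2}e^{-y/4}$ and $|\nabla\Gamma|=\Gamma y/(2|x|)$. In the region considered $|x|\ge r$ and $y\ge r^{-2\sigma}/16$, so $\Gamma+|\nabla\Gamma|\le Cr^{-n-1}\exp(-r^{-2\sigma}/128)$.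

\subsection{Proof of Proposition~\ref{prop:time}}

Since $u_t$ is only in $L^p$, its Gaussian means at a fixed time need not be controlled, and we average them in time. For $0<s\le2r_0$ let
\[
\Psi_u(s)=s^{-2}\int_{-s^2}^{-s^2/4}\!\!\int_{B_{R_0}}|u_t|\,\Gamma\,dx\,dt .
\]
Fix $r\le r_0$, let $k=e^{-c_0t}|v_t|$ and $\mathcal A(t)=\int\psi k\Gamma\,dx$, and for $s\in\{r,2r\}$ put $\Psi_v(s)=s^{-2}\int_{-s^2}^{-s^2/4}\mathcal A(t)\,dt$.

\emph{Step 1: $\Psi_v(r)\le\Psi_v(2r)+Cr$.} Let $0\le\eta\in C_c^\infty((-4r^2,0))$. We test the subcaloric function $k$ with $\psi(x)\Gamma(x,t)\eta(t)$. Since $(\Delta+\partial_t)\Gamma=0$,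
\[
\int\mathcal A\,\eta'\,dt+\int\mathcal E\,\eta\,dt\ge0,\qquad\mathcal E(t):=\int k\,(2\nabla\psi\cdot\nabla\Gamma+\Gamma\Delta\psi)\,dx .
\]
The derivatives of $\psi$ vanish on $B_{\rho/2}$, so \eqref{eq:tail} with $N=3$ and \eqref{eq:apriori} give $\int_{-4r^2}^0|\mathcal E|\,dt\le Cr^3\rho^{-2}\le Cr$. The displayed inequality says that $\mathcal A(t)-\int_{-4r^2}^t\mathcal E$ has nonpositive distributional derivative, so it agrees a.e.\ with a nonincreasing function. Hence $\mathcal A(t)\le\mathcal A(4t)+Cr$ for a.e.\ $t\in(-r^2,0)$. Integrating over $(-r^2,-r^2/4)$ and substituting $t'=4t$ gives the claim.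

\emph{Step 2: $|\Psi_u(s)-\Psi_v(s)|\le Cr^\sigma$ for $s\in\{r,2r\}$.} By \eqref{eq:tail} with $N=3$, \eqref{eq:normal} and \eqref{eq:apriori}, the region $|x|\ge\rho/2$ contributes at most $Cr$ to each quantity. For $|x|<\rho/2$ and $-4r^2<t<-r^2/4$ we have $\psi=1$, $\Gamma\le Cr^{-n}$, and $\big||u_t|-e^{-c_0t}|v_t|\big|\le|w_t|+Cr^2|v_t|$. By \eqref{eq:close} and \eqref{eq:apriori},
\[
|\Psi_u(s)-\Psi_v(s)|\le Cr+C(\rho/r)^{n+2}\big[\|w_t\|_{1,\rho}+r^2\|v_t\|_{1,\rho}\big]\le Cr+Cr^{-\beta/32}\big[r^{(1-\sigma)\beta}+r^{2-\sigma}\big].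
\]
Since $\sigma\le\frac12$, the exponents are at least $\frac\beta2-\frac\beta{32}\ge\sigma$.

\emph{Step 3: iteration and limit.} Steps 1 and 2 give $\Psi_u(r)\le\Psi_u(2r)+Cr^\sigma$ for all $r\le r_0$, an inequality in which $v$ no longer appears. Also $\Psi_u(2r_0)\le Cr_0^{-n-2}\|u_t\|_{L^1(Q^-_{2R_0})}\le C$. Summing a geometric series, $\Psi_u(2^{-j}r_0)\le C$ for all $j$. On $S_r=B_r\times(-r^2,-r^2/4)$ we have $\Gamma\ge(4\pi r^2)^{-n/2}e^{-1}$, so $\Psi_u(r)\ge c_n|S_r|^{-1}\int_{S_r}|u_t|$ with $c_n>0$. Since $S_r$ occupies three quarters of $Q^-_r$, the average tends to $|u_t(0)|$ by \eqref{eq:lebesgue}. Hence $c_n|u_t(0)|\le C$. \qed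

\section{An eigenvalue inequality in Gauss space}\label{sec:eigen}

Let $\gamma$ and $\gamma_1$ be the standard Gaussian measures on $\mathbb R^n$ and $\mathbb R$. For a nonempty open set $\Omega\subset\mathbb R^n$ let
\[
\lambda_\gamma(\Omega)=\inf\frac{\int|\nabla\varphi|^2\,d\gamma}{\int\varphi^2\,d\gamma},
\]
where $\varphi\not\equiv0$ ranges over continuous, compactly supported, nonnegative functions in $W^{1,2}(\mathbb R^n)$ that vanish outside $\Omega$.

\begin{proposition}\label{prop:eigen}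
If $\Omega_1,\Omega_2\subset\mathbb R^n$ are disjoint, nonempty and open, then $\lambda_\gamma(\Omega_1)+\lambda_\gamma(\Omega_2)\ge2$.
\end{proposition}

This is the inequality of Beckner, Kenig and Pipher; see \cite{CK}. We prove it from two general theorems.

\emph{Ehrhard symmetrization} \cite{Ehrhard}. Let $0\le\varphi\in C_c^\infty(\mathbb R^n)$, and let $\varphi^*$ be the nondecreasing function on $\mathbb R$ with $\gamma_1(\varphi^*>s)=\gamma(\varphi>s)$ for all $s\ge0$. Then $\varphi^*$ is Lipschitz, $\int\varphi^{*2}d\gamma_1=\int\varphi^2d\gamma$, and $\int|(\varphi^*)'|^2d\gamma_1\le\int|\nabla\varphi|^2d\gamma$.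

\emph{Pr\'ekopa's theorem.} Call $F\ge0$ log-concave if $F((1-\theta)y+\theta y')\ge F(y)^{1-\theta}F(y')^\theta$ for $\theta\in(0,1)$. If $F(x,b)$ is log-concave on $\mathbb R^m\times\mathbb R$ and integrable in $x$ for each $b$, then $b\mapsto\int F(x,b)\,dx$ is log-concave.

\subsection{Reduction to half-lines}

For $b\in\mathbb R$ let $\ell(b)=\inf\int\eta'^2d\gamma_1/\int\eta^2d\gamma_1$ over bounded Lipschitz $\eta\not\equiv0$ vanishing on $(-\infty,b]$. The class shrinks as $b$ grows, so $\ell$ is nondecreasing.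

Suppose $\gamma(\Omega)=\gamma_1((b,\infty))$. If $\varphi$ is admissible for $\lambda_\gamma(\Omega)$, then $(\varphi-\epsilon)^+$ is supported in the compact set $\{\varphi\ge\epsilon\}\subset\Omega$ and tends to $\varphi$ in $W^{1,2}$; after mollifying, we see that the infimum may be taken over $0\le\varphi\in C_c^\infty(\Omega)$. For such $\varphi$ the set $\{\varphi^*>0\}$ is an open right half-line of measure $\gamma(\varphi>0)\le\gamma_1((b,\infty))$, so $\varphi^*$ is admissible for $\ell(b)$. Hence $\lambda_\gamma(\Omega)\ge\ell(b)$. For $\Omega_1,\Omega_2$ we have $0<\gamma(\Omega_i)<1$, so the corresponding $b_1,b_2$ are finite, and $\gamma(\Omega_1)+\gamma(\Omega_2)\le1$ gives $\gamma_1((b_2,\infty))\le\gamma_1((-\infty,b_1])=\gamma_1((-b_1,\infty))$, that is, $b_2\ge-b_1$. It remains to prove the following.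

\begin{lemma}\label{lem:oned}
$\ell(b)+\ell(-b)\ge2$ for all $b\in\mathbb R$.
\end{lemma}

\subsection{The one-dimensional inequality}

For $b=0$ the lemma follows from the Gaussian Poincar\'e inequality by odd reflection, so what is needed is a convexity property in $b$. It comes from the probability that an Ornstein--Uhlenbeck chain stays above $b$ for $N$ steps: this probability is an integral of a log-concave function, and its exponential decay rate is a discrete analogue of $\ell(b)$. We need only one-sided comparisons between that rate and $\ell$.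

We recall the Hermite calculus. The normalized Hermite polynomials $H_k$, $k\ge0$, form an orthonormal basis of $L^2(\gamma_1)$, with $H_0=1$ and $H_k'=\sqrt k\,H_{k-1}$. A function $\eta=\sum c_kH_k$ belongs to $W^{1,2}(\gamma_1)$ if and only if $\sum kc_k^2<\infty$, and then $\int\eta'^2d\gamma_1=\sum kc_k^2$. In particular $\int\eta'^2d\gamma_1\ge\int\eta^2d\gamma_1$ if $c_0$, the mean of $\eta$, vanishes. The Ornstein--Uhlenbeck semigroup
\[
T_h\eta(x)=\int\frac{1}{\sqrt{2\pi(1-e^{-2h})}}\exp\Big(-\frac{(x'-e^{-h}x)^2}{2(1-e^{-2h})}\Big)\eta(x')\,dx',\qquad h>0,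
\]
satisfies $T_hH_k=e^{-kh}H_k$. So $T_h$ is self-adjoint with $0\le T_h\le I$, and it preserves nonnegative functions.

\begin{proof}[Proof of Lemma~\ref{lem:oned}]
Inner products and norms are those of $L^2(\gamma_1)$. Let $\mathbf 1_b$ be the indicator function of $(b,\infty)$, let $K=\mathbf 1_bT_h\mathbf 1_b$, a nonnegative self-adjoint operator, and let
\[
\mu_h(b)=\|K\|=\sup\{\langle T_h\varphi,\varphi\rangle:\ \|\varphi\|=1,\ \varphi=0\text{ a.e.\ on }(-\infty,b)\}\in(0,1].
\]

(i) \emph{$\log\mu_h$ is concave.} Let $\pi_N(b)=\langle\mathbf 1_b,K^N\mathbf 1_b\rangle\le\mu_h(b)^N$. If $0\le\varphi\le c\mathbf 1_b$ and $\|\varphi\|=1$, then, because $K$ preserves nonnegative functions and by Jensen's inequality for the spectral measure of $K$ at $\varphi$, a probability measure on $[0,1]$,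
\[
c^2\pi_N(b)\ge\langle\varphi,K^N\varphi\rangle\ge\langle\varphi,K\varphi\rangle^N .
\]
So $\liminf\pi_N(b)^{1/N}\ge\langle\varphi,K\varphi\rangle$. In the supremum defining $\mu_h(b)$ we may take $\varphi\ge0$, since replacing $\varphi$ by $|\varphi|$ does not decrease $\langle\varphi,K\varphi\rangle$, and bounded, by density. Hence $\pi_N(b)^{1/N}\to\mu_h(b)$. On the other hand, $\pi_N(b)$ is the integral over $x\in\mathbb R^{N+1}$ of a constant times
\[
\exp\Big(-\frac{x_0^2}2-\sum_{i=0}^{N-1}\frac{(x_{i+1}-e^{-h}x_i)^2}{2(1-e^{-2h})}\Big)\prod_{i=0}^N\mathbf 1_{\{x_i>b\}} .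
\]
The exponent is concave in $x$, and the product is the indicator function of a convex set of pairs $(x,b)$, so the integrand is log-concave in $(x,b)$. By Pr\'ekopa's theorem $N^{-1}\log\pi_N$ is concave, and so is its pointwise limit.

(ii) \emph{$\mu_h(b)\ge e^{-h\ell(b)}$.} If $\eta=\sum c_kH_k$ is admissible for $\ell(b)$ and $\|\eta\|=1$, then by Jensen's inequality $\mu_h(b)\ge\langle T_h\eta,\eta\rangle=\sum e^{-kh}c_k^2\ge\exp(-h\sum kc_k^2)$. Take the supremum over $\eta$.

(iii) \emph{$\liminf_{h\to0}(1-\mu_h(0))/h\ge1$.} Otherwise there are $\theta<1$, $h_j\to0$, and $\varphi_j=\sum_kc_k^{(j)}H_k$ with $\|\varphi_j\|=1$, $\varphi_j=0$ on $(-\infty,0)$, and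
\[
\sum_k\frac{1-e^{-kh_j}}{h_j}\big(c_k^{(j)}\big)^2\le\theta .
\]
The weights increase with $k$ and tend to $k$ as $j\to\infty$. So for each $k_0\ge1$ and all large $j$ they are at least $k_0/2$ for $k\ge k_0$, and $\sum_{k\ge k_0}(c_k^{(j)})^2\le2\theta/k_0$. Along a subsequence $c_k^{(j)}\to c_k$ for every $k$, and the tail bound makes the convergence $\varphi_j\to\varphi=\sum c_kH_k$ strong. Thus $\|\varphi\|=1$, $\varphi=0$ on $(-\infty,0)$, and $\int\varphi'^2d\gamma_1=\sum kc_k^2\le\theta$ by Fatou's lemma. The function $\tilde\varphi(x)=\varphi(x)-\varphi(-x)$ lies in $W^{1,2}(\gamma_1)$ and has mean zero. Since $\varphi$ and $\varphi'$ vanish a.e.\ on $(-\infty,0)$, we have $\|\tilde\varphi\|^2=2$ and $\|\tilde\varphi'\|^2=2\|\varphi'\|^2\le2\theta<2$, contradicting the Poincar\'e inequality.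

By (ii), (i) and $\log y\le y-1$,
\[
-h\big(\ell(b)+\ell(-b)\big)\le\log\mu_h(b)+\log\mu_h(-b)\le2\log\mu_h(0)\le-2(1-\mu_h(0)).
\]
Divide by $-h$, let $h\to0$, and use (iii).
\end{proof}

\section{The second derivatives}\label{sec:space}

We prove Proposition~\ref{prop:space}. Let $e\perp\nabla u(0)$ be a unit vector and $U=D_eu$, so that $U(0)=0$. For $0<s\le2r_0$ let
\[
I^\pm_u(s)=\int_{-s^2}^0\int_{B_{R_0}}|\nabla U^\pm|^2\,\Gamma\,dx\,dt,\qquad\Phi_u(s)=s^{-4}I_u^+(s)I_u^-(s).
\]
For $r\le r_0$, with $\rho,v,w,\psi$ as in Section~\ref{sec:time}, let $V=D_ev$, $k^\pm=e^{-c_0t}V^\pm$, $W^\pm=\psi k^\pm$, and for $0<s\le2r$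
\[
I^\pm_v(s)=\int_{-s^2}^0\int_{\mathbb R^n}|\nabla W^\pm|^2\,\Gamma\,dx\,dt,\qquad\Phi_v(s)=s^{-4}I_v^+(s)I_v^-(s).
\]

\subsection{Integrals against $\Gamma$}

These integrals reach the singularity of $\Gamma$ at the origin. The exponent $\bar p$ was chosen so that H\"older's inequality handles it. Let $p'=\frac{n+2}{n+1}$ be the exponent conjugate to $n+2$. Then $\int\Gamma^{p'}dx=c_n|t|^{-n/(2(n+1))}$, and integration in time gives $\|\Gamma\|_{L^{p'}(\mathbb R^n\times(-4r^2,0))}=c_n'r$. Since $2r\le\rho/2$, $|Q^-_{\rho/2}|^{1/(n+2)}\le C\rho$ and $\bar p=2(n+2)$, we obtain for $F_1,F_2\ge0$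
\begin{equation}\label{eq:holder}
\int_{-4r^2}^0\int_{B_{\rho/2}}F_1F_2\,\Gamma\le Cr\rho\,\|F_1\|_{\bar p,\rho/2}\|F_2\|_{\bar p,\rho/2}.
\end{equation}
The region $|x|\ge\rho/2$ is negligible. There $|\nabla W^\pm|^2\le C(|D^2v|^2+\rho^{-2}|\nabla v|^2)$, so \eqref{eq:tail} with $N=5$, \eqref{eq:normal} and \eqref{eq:apriori} show that
\begin{equation}\label{eq:far}
\text{the region }|x|\ge\rho/2\text{ contributes at most }Cr^3\text{ to each of }I_u^\pm(s),\ I_v^\pm(s),\quad s\le2r.
\end{equation}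
From \eqref{eq:holder}, \eqref{eq:apriori}, \eqref{eq:far} and $(1-\sigma)(1-2\sigma)\ge1-3\sigma$,
\begin{equation}\label{eq:Ibound}
I^\pm_u(s)+I^\pm_v(s)\le Cr\rho^{1-2\sigma}+Cr^3\le Cr^{2-3\sigma},\qquad s\le2r .
\end{equation}
This falls short of the natural size $r^2$ of Example~\ref{ex:linear} by $r^{-3\sigma}$, a loss that the transfer estimate below has to beat.

\subsection{One step of monotonicity for $v$}

\begin{lemma}\label{lem:mono}
If $r_0$ is small enough, $\Phi_v(r)\le(1+Cr)\Phi_v(2r)+Cr$ for $0<r\le r_0$.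
\end{lemma}

\begin{proof}
Let $W=W^\pm$, $k=k^\pm$, and $F=|2\nabla\psi\cdot\nabla k+k\Delta\psi|$, which vanishes for $|x|<\rho/2$ and for $|x|\ge\rho$. For $0\le\varphi\in C_c^\infty(\mathbb R^n\times(-\rho^2,0))$, testing the subcaloric function $k$ with $\psi\varphi$ and integrating the term $2k\nabla\psi\cdot\nabla\varphi$ by parts gives
\[
\iint W(\Delta\varphi+\varphi_t)\ge\iint\varphi\,(2\nabla\psi\cdot\nabla k+k\Delta\psi)\ge-\iint\varphi F .
\]
Let $0<s<\tau\le4r^2$, and let $W_\epsilon\ge0$, $F_\epsilon$ be mollifications in $(x,t)$. For small $\epsilon$, on $\mathbb R^n\times[-\tau,-s]$, we have $(\Delta-\partial_t)W_\epsilon\ge-F_\epsilon$ pointwise and hence $(\Delta-\partial_t)W_\epsilon^2\ge2|\nabla W_\epsilon|^2-2W_\epsilon F_\epsilon$. Apply \eqref{eq:green} to $W_\epsilon^2$ and drop the term at $t=-s$. On this slab $\Gamma$ is bounded, $W_\epsilon\to W$ uniformly, and $\nabla W_\epsilon\to\nabla W$, $F_\epsilon\to F$ in $L^2$. Letting $\epsilon\to0$ and then $s\to0$,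
\begin{equation}\label{eq:energy}
2J(\tau)\le\int W^2\Gamma\,dx\Big|_{t=-\tau}+2\int_{-4r^2}^0\int WF\Gamma,\qquad J(\tau):=\int_{-\tau}^0\int|\nabla W|^2\Gamma .
\end{equation}
By \eqref{eq:tail} with $N=10$ and \eqref{eq:apriori}, the last integral is at most $Cr^{10}\rho^{-2}\le Cr^8$. Write $W_1,J_1$ for the sign $+$ and $W_2,J_2$ for the sign $-$, so that $\Phi_v(s)=s^{-4}J_1(s^2)J_2(s^2)$. The error is absolute, not relative to $J_i$, and this forces a distinction of cases.

\emph{Case 1: $J_i(r^2)<r^6$ for some $i$.} The other factor is at most $C$ by \eqref{eq:Ibound}, so $\Phi_v(r)\le Cr^2$.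

\emph{Case 2: $J_i(r^2)\ge r^6$ for both $i$.} For $\tau\in[r^2,4r^2]$ the error is at most $Cr^2J_i(\tau)$, and \eqref{eq:energy} gives $\int W_i^2\Gamma|_{t=-\tau}\ge2(1-Cr^2)J_i(\tau)$, which is positive if $r_0$ is small. The functions $J_i$ are absolutely continuous, and for a.e.\ $\tau$ we have $J_i'(\tau)=\int|\nabla W_i|^2\Gamma|_{t=-\tau}$, with $W_i(\cdot,-\tau)$ continuous, compactly supported, nonzero and in $W^{1,2}$. The substitution $x=\sqrt{2\tau}\,y$ turns $\Gamma(x,-\tau)dx$ into $d\gamma(y)$. With $\Omega_i=\{y:W_i(\sqrt{2\tau}\,y,-\tau)>0\}$,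
\[
J_i'(\tau)\ge\frac{\lambda_\gamma(\Omega_i)}{2\tau}\int W_i^2\Gamma\,dx\Big|_{t=-\tau}\ge\frac{\lambda_\gamma(\Omega_i)}\tau(1-Cr^2)J_i(\tau).
\]
The sets $\Omega_1,\Omega_2$ are disjoint, nonempty and open, so Proposition~\ref{prop:eigen} gives $(\log J_1J_2)'\ge\frac2\tau(1-Cr^2)$ a.e.\ on $[r^2,4r^2]$. Integrating, $J_1J_2(4r^2)\ge16^{1-Cr^2}J_1J_2(r^2)$, that is, $\Phi_v(r)\le16^{Cr^2}\Phi_v(2r)\le(1+Cr)\Phi_v(2r)$.
\end{proof}

\subsection{Transfer from $v$ to $u$}

That $\nabla U$ is close to $\nabla V$ does not by itself make $\nabla U^+$ close to $\nabla V^+$: where $U$ and $V$ have different signs, one gradient is counted and the other is not. But $|U-V|\le\delta$, where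
\[
\delta:=C\rho^{1+\beta}
\]
is the bound for $\sup_{Q_\rho^-}|\nabla w|$ in \eqref{eq:close}, so this happens only in the strip $\{|V|\le\delta\}$. For $V=\xi\cdot x$ the strip has width $2\delta/|\xi|$, and its energy relative to the volume of $B_\rho$ is of order $|\xi|\delta/\rho\sim|\xi|\rho^\beta$. The next lemma shows that this remains true in general, because $V^\pm$ are subsolutions.

\begin{lemma}\label{lem:strip}
$\big\|\,|\nabla V|\mathbf 1_{\{|V|\le\delta\}}\big\|_{\bar p,\rho/2}^2\le C\rho^{8\sigma}$.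
\end{lemma}

\begin{proof}
In this proof $k=V^+$ or $k=V^-$, so that $(\Delta-\partial_t)k\ge-c_0k$ by Lemma~\ref{lem:sub}. Let $0\le\zeta\le1$ be smooth, equal to $1$ on $Q^-_{\rho/2}$ and to $0$ near $\partial_pQ^-_\rho$, with $|\nabla\zeta|\le C\rho^{-1}$ and $|\zeta_t|\le C\rho^{-2}$. Let $\Theta(y)=\int_0^y\min(y',\delta)\,dy'\in[0,\delta y]$ for $y\ge0$. Fix $s>0$ small and let $k_\epsilon\ge0$ be the mollification of $k$ in $(x,t)$; for small $\epsilon$ it satisfies $\Delta k_\epsilon-\partial_tk_\epsilon\ge-c_0k_\epsilon$ pointwise on the part of the support of $\zeta$ where $t\le-s$. Multiply by $\zeta^2\min(k_\epsilon,\delta)\ge0$ and integrate over $t<-s$. Since $\nabla\min(k_\epsilon,\delta)=\mathbf 1_{\{k_\epsilon<\delta\}}\nabla k_\epsilon$ a.e.\ and $\min(k_\epsilon,\delta)\partial_tk_\epsilon=\partial_t\Theta(k_\epsilon)$,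
\begin{align*}
\iint\zeta^2|\nabla k_\epsilon|^2\mathbf 1_{\{k_\epsilon<\delta\}}&\le-2\iint\zeta\min(k_\epsilon,\delta)\nabla\zeta\cdot\nabla k_\epsilon-\int\zeta^2\Theta(k_\epsilon)\,dx\Big|_{t=-s}\\
&\qquad+2\iint\zeta\zeta_t\Theta(k_\epsilon)+c_0\iint\zeta^2\min(k_\epsilon,\delta)k_\epsilon\\
&\le C\delta\iint\big(\rho^{-1}\zeta|\nabla k_\epsilon|+\rho^{-2}\zeta k_\epsilon+\zeta k_\epsilon\big).
\end{align*}
As $\epsilon\to0$, $k_\epsilon\to k$ uniformly and $\nabla k_\epsilon\to\nabla k$ in $L^2$ on the region of integration, and a.e.\ along a subsequence; also $\liminf\mathbf 1_{\{k_\epsilon<\delta\}}\ge\mathbf 1_{\{k<\delta\}}$. By Fatou's lemma the inequality holds for $k$; then let $s\to0$.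

Here we use $U(0)=0$: by \eqref{eq:almost}, $\sup_{Q^-_\rho}|V|\le\sup_{Q^-_\rho}|U|+\delta\le C\rho^{1-\sigma}$. Also $\|\nabla k\|_{1,\rho}\le C\rho^{-\sigma}$ by \eqref{eq:apriori}. Let $G=|\nabla V|\mathbf 1_{\{|V|\le\delta\}}$. Since $\nabla V=0$ a.e.\ on $\{V=0\}$ and on $\{|V|=\delta\}$, adding the inequalities for $V^+$ and $V^-$ gives
\[
\|G\|_{2,\rho/2}^2\le C\delta\big(\rho^{-1-\sigma}+\rho^{-2}\rho^{1-\sigma}+1\big)\le C\rho^{\beta-\sigma}.
\]
Writing $G^{\bar p}\le G\,|\nabla V|^{\bar p-1}$ and using the Cauchy--Schwarz inequality and \eqref{eq:apriori},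
\[
\|G\|_{\bar p,\rho/2}^{\bar p}\le\|G\|_{2,\rho/2}\,\|\nabla V\|_{2\bar p-2,\rho/2}^{\bar p-1}\le C\rho^{(\beta-\sigma)/2-\sigma(\bar p-1)} .
\]
Raising to the power $2/\bar p$ gives an exponent of at least $\beta/\bar p-3\sigma=13\sigma\ge8\sigma$.
\end{proof}

\begin{lemma}\label{lem:transfer}
$|I_u^\pm(s)-I_v^\pm(s)|\le Cr^{2+4\sigma}$ for $s\in\{r,2r\}$.
\end{lemma}

\begin{proof}
By \eqref{eq:far} it suffices to consider $|x|<\rho/2$. There $|\nabla W^\pm|^2=e^{-2c_0t}|\nabla V^\pm|^2$ and $0\le e^{-2c_0t}-1\le Cr^2$, so by \eqref{eq:Ibound} removing the exponential factor costs at most $Cr^{4-3\sigma}\le Cr^3$. We claim that a.e.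
\begin{equation}\label{eq:pointwise}
\big||\nabla U^\pm|^2-|\nabla V^\pm|^2\big|\le2|D^2w|\big(|\nabla V|+|D^2w|\big)+2|\nabla V|^2\mathbf 1_{\{|V|\le\delta\}} .
\end{equation}
Take the sign $+$; for the sign $-$ replace $U,V$ by $-U,-V$. We use $|\nabla U-\nabla V|\le|D^2w|$ and $|U-V|\le\delta$. If $U,V\le0$, the left side vanishes. If $U,V>0$, it is at most $|D^2w|(2|\nabla V|+|D^2w|)$. If $U>0\ge V$, then $|V|\le U-V\le\delta$ and the left side is $|\nabla U|^2\le2|\nabla V|^2+2|D^2w|^2$. If $V>0\ge U$, then $V\le V-U\le\delta$ and the left side is $|\nabla V|^2$.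

By \eqref{eq:holder}, \eqref{eq:close} and \eqref{eq:apriori}, the first term of \eqref{eq:pointwise} contributes at most $Cr\rho\cdot\rho^{\beta-\sigma}\le Cr\rho^{1+8\sigma}$. By \eqref{eq:holder} and Lemma~\ref{lem:strip}, so does the second. Finally $r\rho^{1+8\sigma}=r^{2+7\sigma-8\sigma^2}\le r^{2+4\sigma}$ and $r^3\le r^{2+4\sigma}$.
\end{proof}

\subsection{Iteration and blow-up}

For $s\in\{r,2r\}$, Lemma~\ref{lem:transfer} and \eqref{eq:Ibound} give
\[
|\Phi_u(s)-\Phi_v(s)|\le s^{-4}\big(|I_u^+-I_v^+|\,I_u^-+I_v^+\,|I_u^--I_v^-|\big)\le Cr^{-4}r^{2+4\sigma}r^{2-3\sigma}=Cr^\sigma .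
\]
With Lemma~\ref{lem:mono},
\[
\Phi_u(r)\le(1+Cr)\Phi_u(2r)+Cr^\sigma,\qquad0<r\le r_0 .
\]
Let $r_j=2^{-j}r_0$. By \eqref{eq:Ibound}, $\Phi_u(2r_0)\le C$, and by induction
\begin{equation}\label{eq:Phibound}
\Phi_u(r_j)\le\Big(\Phi_u(2r_0)+C\sum_{i\ge0}r_i^\sigma\Big)\prod_{i\ge0}(1+Cr_i)\le C .
\end{equation}

It remains to bound $\Phi_u$ from below in terms of $\xi=D^2u(0)e$, assuming $\xi\ne0$. We need to know the sign of $U$, so convergence of $\nabla U$ in $L^{\bar p}$ must be upgraded to uniform convergence of the rescalings of $U$.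

\begin{lemma}\label{lem:poincare}
If $y\in W^{2,1}_{\bar p}(Q^-_1)$, $y(0)=0$ and $\nabla y(0)=0$, then $\sup_{Q^-_1}|\nabla y|\le C_n(\|D^2y\|_{\bar p,1}+\|y_t\|_{\bar p,1})$.
\end{lemma}

\begin{proof}
By (F3) it suffices to bound $\|y\|_{W^{2,1}_{\bar p}}$ by the right side. If this fails, there are such $y_j$ of norm $1$ with $D^2y_j,\partial_ty_j\to0$ in $L^{\bar p}$. Along a subsequence $y_j$ and $\nabla y_j$ converge uniformly, so $y_j$ converges in $W^{2,1}_{\bar p}$ to some $y$ of norm $1$ with $D^2y=0$, $y_t=0$, $y(0)=0$, $\nabla y(0)=0$. Such a $y$ is an affine function of $x$, and it vanishes: a contradiction.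
\end{proof}

Let $P(x,t)=u(0)+\nabla u(0)\cdot x+\frac12D^2u(0)x\cdot x+u_t(0)t$ and $u_r(x,t)=r^{-2}(u-P)(rx,r^2t)$. Then $u_r(0)=0$, $\nabla u_r(0)=0$, and $\|D^2u_r\|_{\bar p,1}+\|\partial_tu_r\|_{\bar p,1}\to0$ by \eqref{eq:lebesgue}. By Lemma~\ref{lem:poincare}, $\nabla u_r\to0$ uniformly on $Q^-_1$. Since $e\perp\nabla u(0)$, we have $D_eP=\xi\cdot x$, so
\[
U_r(x,t):=r^{-1}U(rx,r^2t)=\xi\cdot x+D_eu_r(x,t)\to\xi\cdot x\quad\text{uniformly on }Q^-_1,
\]
and $\nabla U_r\to\xi$ in $L^{\bar p}(Q^-_1)$. Let $S^\pm=\{x\in B_1:\pm\xi\cdot x>|\xi|/2\}\times(-1,-\frac14)$. The measure $|S^+|=|S^-|$ is positive and depends only on $n$, and $\Gamma\ge(4\pi)^{-n/2}e^{-1}$ on $S^\pm$. For small $r$ we have $\pm U_r>0$ on $S^\pm$. Using $\Gamma(rx,r^2t)=r^{-n}\Gamma(x,t)$,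
\[
r^{-2}I^\pm_u(r)\ge\int_{Q^-_1}|\nabla U_r^\pm|^2\Gamma\ge(4\pi)^{-n/2}e^{-1}\int_{S^\pm}|\nabla U_r|^2\longrightarrow c_n|\xi|^2,\qquad c_n>0 .
\]
Hence $\liminf_{r\to0}\Phi_u(r)\ge c_n^2|\xi|^4$, and \eqref{eq:Phibound} gives $|\xi|\le C$. This proves Proposition~\ref{prop:space} and completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{CK}
Caffarelli and Kenig, Amer. J. Math. \textbf{120} (1998).

\bibitem{Ehrhard}
Ehrhard, Ann. Sci. ENS \textbf{17} (1984).

\bibitem{narrative}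
\emph{Regularity issues for semilinear PDE-s (a narrative approach)},
\texttt{http://www.ams.org/spmj/2016-27-03/S1061-0022-2016-01405-8/}\allowbreak\texttt{S1061-0022-2016-01405-8.pdf}.

\end{thebibliography}
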